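# Zero-sum words in the Bohr topology: $\mathbb V_4^{\#}$ and $(\mathbb V_2\times\mathbb V_4)^{\#}$ are not homeomorphic

## 1. Zero-sum words spread along $\omega$

Let $K$ be a finite Abelian group and $L=\bigoplus_{i\in\omega}K$, where $\omega=\{0,1,2,\dots\}$. For $x\in K$ let $x^{(i)}\in L$ be the element with $x$ in coordinate $i$ and $0$ elsewhere. Take a word $(x_1,\dots,x_n)$ of elements of $K$ with $x_1+\dots+x_n=0$, and spread it along $\omega$: for $i_1<\dots<i_n$ form the point
$$y(i)=x_1^{(i_1)}+x_2^{(i_2)}+\dots+x_n^{(i_n)}\in L .$$
For $K=\mathbb Z_2$ and the word $(1,1)$ these are the points $e_i+e_j$ of $\mathbb V_2=\bigoplus_{i\in\omega}\mathbb Z_2$, with $e_i=1^{(i)}$. For $K=\mathbb Z_4$ the word $(1,1,2)$ gives the points $1^{(i)}+1^{(j)}+2^{(k)}$ with $i<j<k$.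

A **character** of an Abelian group is a homomorphism to the circle group $\mathbb T=\mathbb R/\mathbb Z$. Finitely many characters have great difficulty in telling a spread zero-sum word from $0$. Let $\psi_1,\dots,\psi_d$ be characters of $L$. On the $i$-th copy of $K$ they give $d$ homomorphisms $K\to\mathbb T$, which we record as a color:
$$\kappa(i)=\bigl(z\mapsto\psi_e(z^{(i)})\bigr)_{e\le d}\in\operatorname{Hom}(K,\mathbb T)^d .$$
There are finitely many colors, since $\operatorname{Hom}(K,\mathbb T)$ is finite. If $Q$ is a finite set of positions and the indices $i_t$ ($t\in Q$) are distinct, then grouping the letters by color gives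
$$\psi_e\Bigl(\sum_{t\in Q}x_t^{(i_t)}\Bigr)=\sum_{c}c_e\Bigl(\sum_{t\in Q,\ \kappa(i_t)=c}x_t\Bigr),\tag{1}$$
where $c_e$ is the $e$-th entry of the color $c$. If each inner sum (each *color sum*) is $0$, all the $\psi_e$ vanish at the point. In particular $\psi_e(y(i))=0$ whenever all $i_t$ have the same color.

This is a statement about a topology. For an Abelian group $G$, let $G^{\#}$ be $G$ with its **Bohr topology**, the weakest topology that makes every character continuous. Formula (1) describes points close to $0$ in $L^\#$.

Now let $f:L^\#\to H^\#$ be continuous with $f(0)=0$, and consider the function $F(i)=f(y(i))$ of increasing $n$-tuples. Continuity at $0$ makes $F$ small on monochromatic tuples. We shall see that, after thinning out $\omega$, this forces $F$ to be a sum of functions of one variable, and that for a word with enough zero-sum subwords these functions depend on the letters as homomorphisms do. The outcome is the following proposition. A group is **bounded** if it is Abelian of finite exponent.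

**Proposition 1.1 (local linearity).** *Let $K$ be a finite Abelian group, $L=\bigoplus_{i\in\omega}K$, $H$ a bounded group, $f:L^\#\to H^\#$ continuous with $f(0)=0$, and $x\in K$. There are an infinite $A\subseteq\omega$ and homomorphisms $\theta_i:K\to H$ $(i\in A)$ with*
$$f(x^{(i)}-x^{(j)})=\theta_i(x)-\theta_j(x)\qquad(i<j\text{ in }A).\tag{2}$$

The map $f$ is only assumed continuous. The proposition produces algebra from topology, and it is the tool for this question. For $n\ge2$ let $\mathbb V_n$ be the direct sum of $\aleph_0$ copies of $\mathbb Z_n$. Each of $\mathbb V_4$ and $\mathbb V_2\times\mathbb V_4$ embeds as a group in the other: one direction is clear, and for the other, $\mathbb V_4\cong\mathbb V_4\times\mathbb V_4\supseteq 2\mathbb V_4\times\mathbb V_4\cong\mathbb V_2\times\mathbb V_4$. *Is $\mathbb V_4^\#$ homeomorphic to $(\mathbb V_2\times\mathbb V_4)^\#$?* The question comes from "Bohr Topologies and Partition Theorems for Vector Spaces" (https://web.math.wisc.edu/logic/kunen/nf.pdf). The answer is no.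

## 2. Retracts, the set $E(H)$, and three theorems

We say that $X$ is **homeomorphic to a retract** of $Y$ if there are continuous $f:X\to Y$ and $h:Y\to X$ with $h\circ f=\mathrm{id}_X$. Then $f$ is a homeomorphism onto $f(X)$ and $f\circ h$ is a retraction of $Y$ onto $f(X)$. The relation is transitive: compose the $f$'s and compose the $h$'s. If $G$ is a direct summand of $H$, then $G^\#$ is homeomorphic to a retract of $H^\#$, by the inclusion and the projection, because homomorphisms are Bohr-continuous (Section 3).

**Theorem 1.** *There are no continuous maps $f:\mathbb V_2^\#\to\mathbb V_4^\#$ and $h:\mathbb V_4^\#\to\mathbb V_2^\#$ with $h\circ f=\mathrm{id}$; that is, $\mathbb V_2^\#$ is not homeomorphic to a retract of $\mathbb V_4^\#$. Consequently $\mathbb V_4^\#\not\cong(\mathbb V_2\times\mathbb V_4)^\#$.*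

By the Prüfer–Baer theorem a bounded group is $H\cong\bigoplus_m\mathbb Z_m^{(\kappa_m)}$, with $m$ ranging over finitely many prime powers $>1$, where $\mathbb Z_m^{(\kappa)}$ is the direct sum of $\kappa$ copies. The cardinals $\kappa_m=\kappa_m(H)$ are invariants of $H$. Put
$$E(H)=\{m:\kappa_m(H)\text{ is infinite}\}.$$
For example $E(\mathbb V_4)=\{4\}$, $E(\mathbb V_2\times\mathbb V_4)=\{2,4\}$, $E(\mathbb V_2\times\mathbb Z_3)=\{2\}$, and $E(\mathbb V_6)=\{2,3\}$ since $\mathbb Z_6\cong\mathbb Z_2\times\mathbb Z_3$.

**Theorem 2.** *Let $q=p^k>1$ be a prime power and $H$ bounded. Then $\mathbb V_q^\#$ is homeomorphic to a retract of $H^\#$ iff $q\in E(H)$.*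

**Theorem 3.** *Let $G$ be a countably infinite bounded group.*

*(a) For $H$ bounded (of any cardinality), $G^\#$ is homeomorphic to a retract of $H^\#$ iff $E(G)\subseteq E(H)$.*

*(b) For $H$ countably infinite and bounded, the following are equivalent: (i) $G^\#\cong H^\#$; (ii) each of $G^\#,H^\#$ is homeomorphic to a retract of the other; (iii) $E(G)=E(H)$; (iv) $G$ and $H$ have isomorphic finite-index subgroups.*

Everything is in ZFC. Some notation: $[k]=\{1,\dots,k\}$. For $C\subseteq\omega$, $[C]^m$ is the set of $m$-element subsets of $C$, written as increasing tuples. For $i=(i_1<\dots<i_n)$ and $T\subseteq[n]$, $i_T$ is the subtuple of $i$ in the positions in $T$. A *finite coloring* of $A$ is a map from $A$ to a finite set.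

## 3. Bohr neighborhoods in a bounded group

Two textbook facts are used throughout. Since $\mathbb T$ is divisible, a character of a subgroup extends to the whole group. Hence characters separate points: if $u\ne v$, extend a character of the cyclic group $\langle u-v\rangle$ that is nonzero at $u-v$.

**Lemma 3.1.** *(a) A map $f:X\to H^\#$ is continuous iff $\chi f$ is continuous for every character $\chi$ of $H$. Homomorphisms are Bohr-continuous, translations are homeomorphisms, $G^\#$ is Hausdorff, and a subgroup $N\le G$ inherits from $G^\#$ the topology $N^\#$.*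

*(b) If $G$ is bounded, every character of $G$ has finite range, the sets $y+\bigcap_{e\le d}\ker\psi_e$ ($\psi_e$ characters) form a neighborhood base at $y$, and the subgroups $\bigcap_{e\le d}\ker\psi_e$ are exactly the subgroups of finite index. So cosets of finite-index subgroups are clopen.*

Proof. (a) The first claim is the defining property of a weak topology. If $\varphi:G\to H$ is a homomorphism, each $\chi\varphi$ is a character of $G$, hence continuous. For translations, $\chi(y+a)=\chi(y)+\chi(a)$ is continuous in $y$, and the inverse of a translation is a translation. Hausdorffness holds since characters separate points. The subspace topology on $N$ is the weak topology of the restrictions to $N$ of characters of $G$, and these are all the characters of $N$.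

(b) If $NG=0$, a character takes values in the finite set $\frac1N\mathbb Z/\mathbb Z$. So basic neighborhoods of $y$ can be taken of the form $\{y':\psi_e(y')=\psi_e(y),\ e\le d\}=y+\bigcap\ker\psi_e$. The quotient of $G$ by $\bigcap\ker\psi_e$ embeds in a finite group. Conversely, if $N$ has finite index, the finitely many characters of the finite group $G/N$ separate its points, so $N$ is the intersection of the kernels of their pullbacks. Finally, the complement of a coset of $N$ is a union of finitely many cosets of $N$. $\square$

**Lemma 3.2.** *Let $H$ be bounded and $(y_i)$ a sequence in $H$ such that $\chi(y_i)$ is eventually constant for every character $\chi$. Then $(y_i)$ is eventually constant.*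

Proof. Suppose infinitely many values occur. A finitely generated subgroup of a bounded group is finite, so we can choose $i_0<i_1<\dots$ with $y_{i_j}\notin B_{j-1}:=\langle y_{i_0},\dots,y_{i_{j-1}}\rangle$ for $j\ge1$. We build a character $\chi$ on $B_0\subseteq B_1\subseteq\cdots$ step by step. Given $\chi$ on $B_{j-1}$, extend it to $B_j$. The group $B_j/B_{j-1}$ is cyclic, nontrivial, and generated by the image of $y_{i_j}$, so adding to the extension a character of $B_j/B_{j-1}$ that is nonzero at this generator gives a second extension with a different value at $y_{i_j}$. One of the two satisfies $\chi(y_{i_j})\neq\chi(y_{i_{j-1}})$, where the right side is already fixed. Extend the union to $H$. Then $\chi(y_{i_j})\ne\chi(y_{i_{j-1}})$ for all $j\ge1$, so $\chi(y_i)$ is not eventually constant, a contradiction.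

So only finitely many values occur. If two of them, $u\ne v$, occurred infinitely often, a character separating $u$ from $v$ would give a contradiction. $\square$

**Example 3.3 (non-isomorphic groups, homeomorphic topologies).** Let $N\le\mathbb V_2$ have index $2$ and let $M\le N$ have index $2$ in $N$. Both are isomorphic to $\mathbb V_2$. Now $\mathbb V_2$ is the disjoint union of $N$ and two cosets of $M$. All three are clopen and, by Lemma 3.1, homeomorphic to $\mathbb V_2^\#$. So $\mathbb V_2^\#$ is a topological sum of three copies of itself. So is $(\mathbb V_2\times\mathbb Z_3)^\#$, being the sum of the three cosets of $\mathbb V_2$. Hence $\mathbb V_2^\#\cong(\mathbb V_2\times\mathbb Z_3)^\#$, although the groups are not isomorphic. For our question it is therefore not enough that the groups are not isomorphic.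

## 4. The homomorphism case, and a continuous map that is nowhere near linear

If the maps in Theorem 1 were homomorphisms, the proof would be one line. In $\mathbb V_4$ every element killed by $2$ is divisible by $2$. So $f(e_i)=2u_i$ for some $u_i$, and $h(2u_i)=2h(u_i)=0$ in $\mathbb V_2$. This contradicts $hf(e_i)=e_i$.

A sensible first plan is to reduce to this case by showing that a continuous map fixing $0$ agrees with a homomorphism on some neighborhood of $0$. That is false.

**Example 4.1.** Let $N_k=\{y\in\mathbb V_2:y_0=\dots=y_{k-1}=0\}$, a finite-index subgroup. For $y\ne0$ let $\mu(y)$ be the least $k$ with $y_k\ne0$, and let $\sigma:\mathbb V_2\to\mathbb V_2$ be the shift $e_i\mapsto e_{i+1}$. Define $f(0)=0$, $f(y)=y$ if $\mu(y)$ is even, and $f(y)=\sigma(y)$ if $\mu(y)$ is odd.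

This $f$ is continuous. At $y\neq0$ with $\mu(y)=k$, it agrees with a homomorphism on the clopen set $N_k\setminus N_{k+1}$. At $0$: for a character $\chi$, the neighborhood $\ker\chi\cap\ker\chi\sigma$ of $0$ is mapped into $\ker\chi$.

But $f$ is not additive on any finite-index subgroup $N$. Among the $e_k$ with $k$ even, two lie in the same coset of $N$, so $N$ contains some $y$ with $\mu(y)$ even. In the same way, using odd $k>\mu(y)$, it contains some $y'$ with $\mu(y')$ odd and $\mu(y')>\mu(y)$. Then $\mu(y+y')=\mu(y)$, so $f(y+y')=y+y'$, while $f(y)+f(y')=y+\sigma(y')$. These differ, because the shift fixes no nonzero element.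

Local linearity asks for less: linearity only along points $x^{(i)}-x^{(j)}$, and only after thinning. In the example, $f(e_i-e_j)=e_i-e_j$ for even $i<j$, so (2) holds on the even numbers with $\theta_i(1)=e_i$. The thinning is needed. If $f(e_i-e_j)=w_i-w_j$ held for all $i<j$ in $\omega$, then for $j\ge2$
$$w_0-w_1=(w_0-w_j)-(w_1-w_j)=(e_0+e_j)+(e_2+e_{j+1}),$$
whose right side depends on $j$.

## 5. Local linearity implies Theorem 1

We grant Proposition 1.1 for now. Its statement holds with any infinite subset of $\omega$ as index set in place of $\omega$, by reindexing in increasing order.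

As a warm-up, let $f:\mathbb V_2^\#\to\mathbb V_3^\#$ be continuous with $f(0)=0$. With $K=\mathbb Z_2$, $x=1$ we get $f(e_i-e_j)=w_i-w_j$ where $w_i=\theta_i(1)$. Since $2w_i=\theta_i(2)=0$ in $\mathbb V_3$, all $w_i$ are $0$, so $f(e_i-e_j)=0=f(0)$ for $i<j$ in $A$, and $f$ is not injective.

**Proof of Theorem 1.** Suppose $f:\mathbb V_2^\#\to\mathbb V_4^\#$ and $h:\mathbb V_4^\#\to\mathbb V_2^\#$ are continuous with $hf=\mathrm{id}$.

**Step 1: normalization at $0$.** Replace $f$ by $f-f(0)$ and $h$ by $y\mapsto h(y+f(0))$. Continuity and $hf=\mathrm{id}$ are preserved. Now $f(0)=0$, and therefore $h(0)=hf(0)=0$.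

**Step 2: make $f$ linear on the points $e_i-e_j$.** Apply Proposition 1.1 with $K=\mathbb Z_2$ and $x=1$. There is an infinite $A$ such that $f(e_i-e_j)=w_i-w_j$ for $i<j$ in $A$, where $w_i=\theta_i(1)$. Since $\theta_i$ is a homomorphism, $2w_i=0$. In $\mathbb V_4$ this gives $w_i=2u_i$ with $u_i\in\mathbb V_4$.

**Step 3: use the room above $w_i$ to make $h$ linear as well.** Let $g:\bigoplus_{i\in A}\mathbb Z_4\to\mathbb V_4$ be the homomorphism with $g(1^{(i)})=u_i$; it exists since $4u_i=0$. Then $hg$ is Bohr-continuous and $hg(0)=0$. Apply Proposition 1.1 to $hg$, with $K=\mathbb Z_4$, $x=2$ and index set $A$. There are $i<j$ in $A$ and homomorphisms $\theta_i',\theta_j':\mathbb Z_4\to\mathbb V_2$ with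
$$hg(2^{(i)}-2^{(j)})=\theta_i'(2)-\theta_j'(2)=2\theta_i'(1)-2\theta_j'(1)=0 .$$
On the other hand,
$$hg(2^{(i)}-2^{(j)})=h(2u_i-2u_j)=h(w_i-w_j)=hf(e_i-e_j)=e_i-e_j\neq0 ,$$
a contradiction.

**Step 4: the two groups of the question.** If $\varphi:(\mathbb V_2\times\mathbb V_4)^\#\to\mathbb V_4^\#$ were a homeomorphism, let $\iota:\mathbb V_2\to\mathbb V_2\times\mathbb V_4$ be the inclusion and $\pi:\mathbb V_2\times\mathbb V_4\to\mathbb V_2$ the projection. Then $f=\varphi\iota$ and $h=\pi\varphi^{-1}$ would be continuous with $hf=\mathrm{id}$, which we have excluded. $\blacksquare$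

Both applications used that the $\theta_i$ are homomorphisms on all of $K$: once for $2w_i=0$, once for $\theta_i'(2)=2\theta_i'(1)$.

## 6. What two-letter words miss

To prove (2) it is natural to work only with the word $(x,-x)$, that is, with $f(x^{(i)}-x^{(j)})$ and continuity at $0$. The methods below would then give a formula $a(i)-a(j)$. But nothing would force $a(i)$ to be the value at $x$ of a homomorphism on $K$, and this is exactly where that attempt stops.

**Example 6.1.** Let $D=\{0\}\cup\{e_i+e_j:i<j\}\subseteq\mathbb V_2^\#$, and define $\varphi:D\to\mathbb V_4^\#$ by $\varphi(0)=0$ and $\varphi(e_i+e_j)=1^{(i)}-1^{(j)}$ for $i<j$. Then $\varphi$ is continuous. Each point $e_i+e_j$ is isolated in $D$, as the only point of $D$ whose coordinates $i$ and $j$ are both $1$. At $0$, let $\chi$ be a character of $\mathbb V_4$. The values $\chi(1^{(i)})$ lie in a four-element set. Encode them by two bits, and let $\psi_1,\psi_2$ be the characters of $\mathbb V_2$ that send $e_i$ to these bits (as elements of $\{0,\frac12\}$). If $e_i+e_j\in\ker\psi_1\cap\ker\psi_2$, then $\chi(1^{(i)})=\chi(1^{(j)})$,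 so $\chi\varphi(e_i+e_j)=0$.

Suppose now $\varphi(e_i+e_j)=w_i-w_j$ for $i<j$ in an infinite $A$. Then $w_i-1^{(i)}$ is the same element $c$ for all $i\in A$, and $2w_i=2\cdot1^{(i)}+2c$ cannot be $0$ for two different $i$. So continuity on the two-letter words does not give the relation $2w_i=0$ on which Section 5 depends.

The cure is to use a long word that contains every letter of $K$ several times, so that many subwords are zero-sum. Each zero-sum subword will give one linear relation among the values $\theta_i(y)$, $y\in K$. Continuity at the point $x^{(i)}-x^{(j)}$ then brings us back from the long word to $(x,-x)$.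

There is a second difficulty: continuity gives one coloring for each character $\chi$ of $H$, with no common monochromatic set for all $\chi$. For instance, if $v_0,v_1,\dots$ are independent vectors over $\mathbb F_p$ and $F(i,j)=v_i-v_j$, then coloring $i$ by $\chi(v_i)$ makes $\chi F=0$ on monochromatic pairs, for each $\chi$; yet $F$ is never $0$. So the correct conclusion is that $F$ is a sum of functions of one variable. Sections 7 and 8 prove it.

## 7. Functions of increasing tuples over a finite field

Fix a prime $p$ and an $\mathbb F_p$-vector space $V$. We want to write an arbitrary $F:[\omega]^n\to V$, on an infinite set, through functions whose values are all linearly independent.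

**Definitions.** A **list** on an infinite $C\subseteq\omega$ is a finite family of functions $b_r:[C]^{m_r}\to V$ ($r\le R$, $m_r\ge0$; the list may be empty). An arity-$0$ function is just a vector. Lists may be restricted to infinite subsets.

A **linear relation** is a number $k$ with coefficients $c(r,T)\in\mathbb F_p$ ($T\in[[k]]^{m_r}$), not all $0$. It *holds on $C$* if $\sum_{r,T}c(r,T)\,b_r(j_T)=0$ for all $j\in[C]^k$.

A **basic relation** of arity $m$ is a nonzero vector $(c_r)_{m_r=m}$ over $\mathbb F_p$. It *holds on $C$* if for all $i_1^0<i_1^1<i_2^0<i_2^1<\dots<i_m^0<i_m^1$ in $C$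
$$\sum_{m_r=m}c_r\sum_{\varepsilon\in\{0,1\}^m}(-1)^{|\varepsilon|}\,b_r(i_1^{\varepsilon_1},\dots,i_m^{\varepsilon_m})=0,\tag{3}$$
which for $m=0$ means $\sum c_rb_r=0$. A given list has only finitely many basic relations, since $\mathbb F_p$ is finite. The list is **free on $C$** if no basic relation holds on any infinite subset of $C$. Freeness passes to infinite subsets.

For one unary $b$, the basic relation says $b(i^0)=b(i^1)$ for $i^0<i^1$, so $b$ is constant. For one binary $b$ it says that second differences vanish:
$$b(i_1^0,i_2^0)-b(i_1^1,i_2^0)-b(i_1^0,i_2^1)+b(i_1^1,i_2^1)=0 .\tag{4}$$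

**Lemma 7.1 (any relation yields a basic one).** *If a linear relation holds on an infinite $C$, then a basic relation holds on some infinite $C^*\subseteq C$.*

Proof. Among the pairs with nonzero coefficient choose $(r_0,T_0)$ with $m=|T_0|$ maximal. If $m=0$, all nonzero terms have arity $0$ and the relation is already basic. Let $m\ge1$, and let $C^*\subseteq C$ be infinite with at least $k$ elements of $C$ before its first element and between consecutive elements. Given $i_1^0<i_1^1<\dots<i_m^0<i_m^1$ in $C^*$, form for each $\varepsilon\in\{0,1\}^m$ an increasing $k$-tuple in $C$: the positions in $T_0$ hold $i_1^{\varepsilon_1},\dots,i_m^{\varepsilon_m}$, and the other positions hold elements of $C$, the same for all $\varepsilon$, placed before $i_1^0$, between $i_l^1$ and $i_{l+1}^0$, or after $i_m^1$. There is room by the choice of $C^*$.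

Sum the $2^m$ relations with signs $(-1)^{|\varepsilon|}$. If $T\not\supseteq T_0$, some position of $T_0$ is missing from $T$. Flipping the corresponding $\varepsilon_l$ leaves the term $b_r(j_T)$ unchanged and changes its sign, so these terms cancel. If $T\supseteq T_0$ and $c(r,T)\ne0$, then $T=T_0$ by maximality. What remains is (3) with $c_r=c(r,T_0)$, and this vector is nonzero because $c(r_0,T_0)\neq0$. $\square$

**Lemma 7.2 (a basic relation lowers the arity).** *Suppose a basic relation (3) of arity $m\ge1$ holds on $C'$, and let $b=\sum_{m_r=m}c_rb_r$. Then on some infinite $C''\subseteq C'$, $b(i)$ is a linear combination of terms $\beta_\varepsilon(i_{[m]\setminus\{l(\varepsilon)\}})$, $\varepsilon\in\{0,1\}^m\setminus\{(1,\dots,1)\}$, with $\beta_\varepsilon:[C'']^{m-1}\to V$.*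

In the binary case (4), the trick is to choose $i_1^1=i$, $i_2^1=j$, $i_1^0=d_0$ the least element of $C'$, and $i_2^0=i^+$ the successor of $i$ in $C'$. This gives
$$b(i,j)=b(d_0,j)+b(i,i^+)-b(d_0,i^+),$$
and each term on the right depends on one variable.

Proof. Let $C'=\{d_0<d_1<\dots\}$, $C''=\{d_1,d_3,d_5,\dots\}$ and $d_{2l+1}^+=d_{2l+2}$. For $i_1<\dots<i_m$ in $C''$ put $i_l^1=i_l$ for all $l$, $i_1^0=d_0$, and $i_l^0=i_{l-1}^+$ for $l\ge2$. Since $i^+$ lies strictly between $i$ and the next element of $C''$, we have $i_1^0<i_1^1<i_2^0<i_2^1<\dots<i_m^1$. So (3) reads $\sum_\varepsilon(-1)^{|\varepsilon|}b(i^\varepsilon)=0$ with $i^\varepsilon=(i_1^{\varepsilon_1},\dots,i_m^{\varepsilon_m})$. Solve it for the term $\varepsilon=(1,\dots,1)$, which is $\pm b(i)$.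

For any other $\varepsilon$ let $l=l(\varepsilon)$ be the largest index with $\varepsilon_l=0$. The entries of $i^\varepsilon$ are of three kinds: $i_{l'}$ with $l'\ne l$; or $d_0$; or $i_{l'-1}^+$ with $l'\le l$, so $l'-1\le l-1$. None involves $i_l$. Thus $b(i^\varepsilon)$ is a function $\beta_\varepsilon$ of the other $m-1$ entries. For every increasing $(m-1)$-tuple in $C''$ the formula gives an increasing tuple in $C'$: at position $l$ it places $d_0$ or $i_{l-1}^+$, which is below $i_{l+1}$. So $\beta_\varepsilon$ is defined on all of $[C'']^{m-1}$. $\square$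

**Proposition 7.3 (normal form).** *Let $F:[\omega]^n\to V$. There are an infinite $A$, a list $(b_r)_{r\le R}$ on $A$ with $m_r\le n$, and $\gamma(r,T)\in\mathbb F_p$ such that the vectors $b_r(s)$ ($r\le R$, $s\in[A]^{m_r}$) are linearly independent (as an indexed family) and*
$$F(i)=\sum_r\sum_{T\in[[n]]^{m_r}}\gamma(r,T)\,b_r(i_T)\qquad(i\in[A]^n).\tag{5}$$

Proof. **Step 1: reach a free list.** Start with the list $\{F\}$ on $C=\omega$, for which (5) is trivial. Suppose (5) holds with the current list on $C$ and the list is not free. Then a basic relation of some arity $m$ holds on an infinite $C'\subseteq C$; pick $r_0$ with $c_{r_0}\ne0$. If $m=0$, the vector $b_{r_0}$ is a combination of other arity-$0$ members; substitute and delete it, and take $C'$ as the new set. If $m\ge1$, Lemma 7.2 gives an infinite $C''\subseteq C'$ on which $b_{r_0}$ is a combination of the other $b_r$ of arity $m$ and of the functions $\beta_\varepsilon$ of arity $m-1$ at subtuples. Delete $b_{r_0}$, add the $\beta_\varepsilon$, substitute in (5), and take $C''$ as the new set. Since a subtuple of $i_T$ is a subtuple of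 $i$, a representation of the form (5) persists.

The vector (number of functions of arity $n$, of arity $n-1$, …, of arity $0$) decreases lexicographically each time. Hence the process stops, with a list free on some infinite $C$.

**Step 2: freeness survives when finitely many arguments are frozen.** For a finite $a\subset C$ and an infinite $C'\subseteq C$ above $\max a$, let $\mathcal L(a,C')$ be the list of the functions
$$b_{r,s}(j)=b_r(s\cup j),\qquad j\in[C']^{m_r-|s|},\quad s\subseteq a,\ |s|\le m_r .$$
We claim: *if $\mathcal L(a,C')$ is free on $C'$, then there are $d\in C'$ and an infinite $C''\subseteq C'\cap(d,\infty)$ such that $\mathcal L(a\cup\{d\},C'')$ is free on $C''$.*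

Suppose not. Put $D_0=C'$. Given $D_l$, let $d_l=\min D_l$. As $\mathcal L(a\cup\{d_l\},D_l\cap(d_l,\infty))$ is not free, there is an infinite $D_{l+1}\subseteq D_l\cap(d_l,\infty)$ on which a basic relation $\sigma_l$ for $\mathcal L(a\cup\{d_l\},\cdot)$ holds. Index the members of this list by $(r,s',\eta)$, where $s'=s\cap a$, and $\eta=1$ if $d_l\in s$, $\eta=0$ otherwise. This index set does not depend on $l$, so there are only finitely many possibilities for $\sigma_l$. For infinitely many $l$ it is the same, say of arity $m$ with coefficients $c(r,s',\eta)$. Let $D$ be the set of these $d_l$. If $d=d_l<i_1^0<i_1^1<\dots<i_m^1$ are in $D$, then all the $i$'s are later $d$'s, so they lie in $D_{l+1}$, and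
$$\sum_{r,s',\eta}c(r,s',\eta)\sum_{\varepsilon}(-1)^{|\varepsilon|}\,b_r\bigl(s'\cup\{d:\eta=1\}\cup i^\varepsilon\bigr)=0.\tag{6}$$
Here $\{d:\eta=1\}$ is $\{d\}$ if $\eta=1$ and empty otherwise. Read (6) as a relation for $\mathcal L(a,C')$ in the $k=2m+1$ variables $(d,i_1^0,i_1^1,\dots,i_m^1)$: the term is $b_{r,s'}$ at the subtuple with positions $T$, where $1\in T$ iff $\eta=1$, and the rest of $T$ records $\varepsilon$. Different $(r,s',\eta,\varepsilon)$ give different pairs $((r,s'),T)$, so no coefficients merge and the linear relation is nontrivial. It holds on $D$. By Lemma 7.1 a basic relation for $\mathcal L(a,C')$ holds on an infinite subset of $D\subseteq C'$, against freeness. This proves the claim.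

**Step 3: independence.** The list of Step 1 is $\mathcal L(\varnothing,C)$. Iterating the claim from it, we get $a_1<a_2<\dots$ in $C$ and infinite sets $C\supseteq C_1\supseteq C_2\supseteq\dots$ such that each $\mathcal L(\{a_1,\dots,a_l\},C_l)$ is free on $C_l$. Let $A=\{a_1,a_2,\dots\}$. The arity-$0$ members of $\mathcal L(\{a_1,\dots,a_l\},C_l)$ are the vectors $b_r(s)$ with $s\in[\{a_1,\dots,a_l\}]^{m_r}$. That no basic relation of arity $0$ holds means exactly that they are linearly independent. Every finite subfamily of $(b_r(s))$, $s\in[A]^{m_r}$, occurs for some $l$. $\square$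

## 8. The coloring condition and reduction to one variable

For $A\subseteq\omega$ infinite, $H$ bounded, $F:[A]^n\to H$ and $n\ge1$, consider the condition

**(W)** *for every character $\chi$ of $H$ there is a finite coloring of $A$ such that $\chi F$ is constant on $[C]^n$ for each color class $C$.*

We saw in Section 6 that $F(i,j)=v_i-v_j$ satisfies (W). Consider now $F(i,j)=v_{ij}$ with all $v_{ij}$ ($i<j$) independent over $\mathbb F_p$. A linear functional can take arbitrary values on the $v_{ij}$, so we may prescribe any graph on $\omega$ as $\lambda F$. To violate (W) we need a graph such that, for every finite coloring of the vertices, some class contains both an edge and a non-edge. The next lemma provides this, for hypergraphs and with arbitrary finite patterns.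

**Lemma 8.1.** *Let $m\ge2$. There is $\ell:[\omega]^m\to\{0,1\}$ such that for every finite coloring of $\omega$, every $k$ and every $\pi:[[k]]^m\to\{0,1\}$, some color class contains $j_1<\dots<j_k$ with $\ell(j_T)=\pi(T)$ for all $T\in[[k]]^m$.*

Proof. Given $\ell$, call an infinite $J\subseteq\omega$ *rich* if for every finite $Z\subset J$ and $g:[Z]^{m-1}\to\{0,1\}$ there are infinitely many $j\in J$, $j>\max Z$, with $\ell(s\cup\{j\})=g(s)$ for all $s\in[Z]^{m-1}$.

**Step 1: choose $\ell$ with $\omega$ rich.** There are countably many pairs $(N,g)$ with $g:[\{0,\dots,N-1\}]^{m-1}\to\{0,1\}$. List them as $(N_j,g_j)_{j<\omega}$, each infinitely often and with $N_j\le j$. (Take any list with infinite repetition and replace a pair that comes too early by the pair with $N=0$.) For $s\in[\{0,\dots,N_j-1\}]^{m-1}$ put $\ell(s\cup\{j\})=g_j(s)$; here $j$ is the largest element of $s\cup\{j\}$, so there is no conflict. Put $\ell=0$ otherwise. Given a finite $Z$ and $g$, choose $N>\max Z$, extend $g$ to $[\{0,\dots,N-1\}]^{m-1}$, and use the infinitely many $j$ at which this pair is listed; they satisfy $j\ge N>\max Z$.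

**Step 2: rich sets cannot be colored so as to avoid $\pi$.** By induction on $c$ we show: if a rich $J$ is colored with $c$ colors, some class contains $j_1<\dots<j_k$ realizing $\pi$. For $c=0$ this is vacuous. Let $c\ge1$, and let $t\le k$ be maximal such that there are $j_1<\dots<j_t$ in $J$ of the first color with $\ell(j_T)=\pi(T)$ for all $T\in[[t]]^m$. If $t=k$ we are done. Otherwise fix such $j_1,\dots,j_t$ and let
$$J'=\bigl\{j\in J:\ j>j_t,\ \ell(\{j_u:u\in U\}\cup\{j\})=\pi(U\cup\{t+1\})\text{ for all }U\in[[t]]^{m-1}\bigr\}$$
(for $t=0$ the condition $j>j_t$ is void). A point of the first color in $J'$ could serve as $j_{t+1}$, against maximality, so $J'$ is colored with the remaining $c-1$ colors.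

Also $J'$ is rich. Given a finite $Z\subset J'$ and $g$, apply richness of $J$ to $Z\cup\{j_1,\dots,j_t\}$, prescribing $g$ on $[Z]^{m-1}$, the values required by $J'$ on $[\{j_1,\dots,j_t\}]^{m-1}$, and arbitrary values elsewhere. The two prescriptions do not conflict, since $Z$ and $\{j_1,\dots,j_t\}$ are disjoint and $m-1\ge1$. The infinitely many $j$ obtained lie in $J'$ and do what $g$ asks. (With $Z=\varnothing$ this shows that $J'$ is infinite.) The induction hypothesis applied to $J'$ finishes the proof. $\square$

**Proposition 8.2.** *If $F:[A]^n\to H$ satisfies (W), there are an infinite $A'\subseteq A$ and $a_t:A'\to H$ $(t\le n)$ with $F(i)=\sum_{t}a_t(i_t)$ for all $i\in[A']^n$.*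

Proof. We may identify $A$ with $\omega$ by the order isomorphism.

**Step 1: the case $pH=0$ for a prime $p$.** Here $H$ is an $\mathbb F_p$-vector space. Regard $\mathbb F_p$ as the subgroup $\frac1p\mathbb Z/\mathbb Z$ of $\mathbb T$, so that linear maps $H\to\mathbb F_p$ are characters. Take $A'$, $b_r$, $\gamma$ from Proposition 7.3, and suppose $\gamma(r_0,S)\ne0$ for some $r_0$ of arity $m\ge2$ and some $S\in[[n]]^m$. Identify $A'$ with $\omega$ by the order isomorphism, and take $\ell$ from Lemma 8.1. By independence there is a linear $\lambda:H\to\mathbb F_p$ with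
$$\lambda(b_{r_0}(s))=\ell(s),\qquad \lambda(b_r(s))=0\ \text{ for }r\ne r_0 .$$
Then $\lambda F(i)=\sum_{T\in[[n]]^m}\gamma(r_0,T)\,\ell(i_T)$. Take the coloring that (W) gives for $\lambda$, restricted to $A'$. Let $\pi:[[2n]]^m\to\{0,1\}$ take the value $1$ only at $S\subseteq[n]$. Some class contains $j_1<\dots<j_{2n}$ realizing $\pi$. On the first half only $T=S$ contributes; on the second half all positions are in $\{n+1,\dots,2n\}$ and nothing contributes. So
$$\lambda F(j_1,\dots,j_n)=\gamma(r_0,S)\neq0=\lambda F(j_{n+1},\dots,j_{2n}),$$
although $\lambda F$ is constant on $n$-tuples of the class, a contradiction. Hence only functions of arity $\le1$ occur in (5) with nonzero coefficient. Put $a_t=\sum_{m_r=1}\gamma(r,\{t\})\,b_r$ and add the constant terms to $a_1$.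

**Step 2: general $H$, by induction on its exponent $N$.** If $N=1$ there is nothing to prove. Let $p$ be a prime dividing $N$. The composition $[\omega]^n\to H\to H/pH$ satisfies (W), since characters of $H/pH$ are characters of $H$. By Step 1 it is a sum of unary functions on an infinite $A_1$. Lift these to $a_t':A_1\to H$. Then $G(i)=F(i)-\sum_ta_t'(i_t)$ maps $[A_1]^n$ into $pH$, whose exponent divides $N/p$.

As a map to $pH$, $G$ satisfies (W). Extend a character of $pH$ to a character $\chi$ of $H$, and refine the coloring that (W) gives for $\chi F$ by the finitely many values of $(\chi a_1'(i),\dots,\chi a_n'(i))$. On $n$-tuples from one class of the refined coloring, $\chi F$ and every $\chi a_t'(i_t)$ are constant, hence so is $\chi G$. By the induction hypothesis $G$ is a sum of unary functions on an infinite $A'\subseteq A_1$. Add the $a_t'$ to them. $\square$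

## 9. From zero-sum subwords to homomorphisms

**Proof of Proposition 1.1.** Let $K,L,H,f,x$ be as there.

**Step 1: a word with many zero-sum subwords.** Let $x_1=x$, $x_2=-x$, and let $x_3,\dots,x_n$ be every element of $K$ listed four times. The map $y\mapsto-y$ permutes $K$, so $\sum_{y\in K}y=-\sum_{y\in K}y$, that is, $2\sum_{y\in K}y=0$. Hence
$$\sum_{t\ge3}x_t=4\sum_{y\in K}y=0,\qquad\sum_{t\ge1}x_t=0 .$$
Put $F(i)=f\bigl(\sum_tx_t^{(i_t)}\bigr)$ for $i\in[\omega]^n$. Call $S\subseteq[n]$ *zero-sum* if $\sum_{t\in S}x_t=0$. Since $[n]$ is zero-sum, the complement $S^c$ of a zero-sum set $S$ is zero-sum.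

**Step 2: turn continuity into colorings.** Let $\chi$ be a character of $H$ and $y_0\in L$. The range of $\chi$ is finite and $\chi f$ is continuous at $y_0$, so by Lemma 3.1(b) there are characters $\psi_1,\dots,\psi_d$ of $L$ with
$$\chi f(y_0+y)=\chi f(y_0)\quad\text{for all }y\in\bigcap_{e\le d}\ker\psi_e.\tag{7}$$
Let $\kappa$ be the finite coloring of $\omega$ defined from $\psi_1,\dots,\psi_d$ as in Section 1. By (1), if the $i_t$ ($t\in Q$) are distinct and all color sums $\sum_{t\in Q,\,\kappa(i_t)=c}x_t$ vanish, then (7) applies to $y=\sum_{t\in Q}x_t^{(i_t)}$.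

**Step 3: $F$ is a sum of functions of one variable.** Take $y_0=0$ in Step 2. As $f(0)=0$, we get $\chi F(i)=0$ whenever all color sums of $i$ vanish, in particular for $\kappa$-monochromatic $i$. So $F$ satisfies (W), and Proposition 8.2 gives an infinite $A$ and $a_t:A\to H$ with $F(i)=\sum_ta_t(i_t)$ on $[A]^n$.

**Step 4: each zero-sum subword gives a relation.** We show that, *after discarding finitely many elements of $A$ and changing the $a_t$ by constants, we have $\rho_S(i):=\sum_{t\in S}a_t(i)=0$ for all $i\in A$ and all zero-sum $S$, and still $F(i)=\sum_t a_t(i_t)$.*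

Fix a character $\chi$ of $H$, take $\kappa$ from Step 2 for $y_0=0$, and color $i\in A$ by $(\kappa(i),\chi a_1(i),\dots,\chi a_n(i))$, a finite coloring. On a class $C$ the function $\chi\rho_S$ is constant; for infinite $C$ let $\sigma_S(C)$ be its value. Let $C,D$ be infinite classes and $S$ zero-sum. Since $C$ and $D$ are infinite, there is $i\in[A]^n$ with $i_t\in C$ for $t\in S$ and $i_t\in D$ for $t\notin S$. Its $\kappa$-color sums vanish: they are the sums over $S$ and over $S^c$ if $\kappa$ differs on $C$ and $D$, and the sum over $[n]$ if it agrees. So $0=\chi F(i)=\sum_t\chi a_t(i_t)$, that is,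
$$\sigma_S(C)+\sigma_{S^c}(D)=0 .$$
For $D=C$ this reads $\sigma_S(C)+\sigma_{S^c}(C)=0$. Comparing, $\sigma_{S^c}(D)=\sigma_{S^c}(C)$. As $S^c$ is zero-sum too, the same argument with $S^c$ in place of $S$ gives $\sigma_S(C)=\sigma_S(D)$. For $S=[n]$ the complement is empty, so $\sigma_{[n]}(C)=0$.

The finite classes together contain only finitely many $i$. So $\chi\rho_S$ is eventually constant along $A$, and eventually $0$ for $S=[n]$. This holds for every $\chi$. By Lemma 3.2, $\rho_S$ is eventually constant. The eventual value of $\rho_{[n]}$ is annihilated by all characters, so it is $0$. There are finitely many sets $S$; discard finitely many elements of $A$ so that every $\rho_S$ with $S$ zero-sum is constant on $A$ and $\rho_{[n]}=0$ on $A$. Let $i_0=\min A$ and replace each $a_t(i)$ by $a_t(i)-a_t(i_0)$. The sum $\sum_ta_t(i_t)$ changes by $\rho_{[n]}(i_0)=0$, and the new $\rho_S(i)$ is the old $\rho_S(i)-\rho_S(i_0)=0$.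

**Step 5: the relations say "homomorphism".** Suppose $x_t=x_s$ with $t\ne s$. Each letter occurs at least four times, so there is $r\notin\{t,s\}$ with $x_r=-x_t$. Then $\{t,r\}$ and $\{s,r\}$ are zero-sum, so $a_t+a_r=0=a_s+a_r$ and $a_t=a_s$. Hence for $i\in A$, $y\in K$,
$$\theta_i(y):=a_t(i)\quad\text{for any }t\text{ with }x_t=y$$
is well defined. For $y,z\in K$ choose distinct $t,s,r$ with $x_t=y$, $x_s=z$, $x_r=-(y+z)$; this set is zero-sum, so $\theta_i(y)+\theta_i(z)+\theta_i(-(y+z))=0$. In the same way, choosing distinct positions for $y$ and $-y$ gives $\theta_i(y)+\theta_i(-y)=0$ for all $y\in K$. Together, $\theta_i(y+z)=\theta_i(y)+\theta_i(z)$. So $\theta_i:K\to H$ is a homomorphism, and $F(i)=\sum_t\theta_{i_t}(x_t)$ on $[A]^n$.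

**Step 6: return from the long word to $x^{(i)}-x^{(j)}$.** Fix $i<j$ in $A$ and a character $\chi$ of $H$. Let $y_0=x^{(i)}-x^{(j)}=x_1^{(i)}+x_2^{(j)}$, and take $\kappa$ from Step 2 for this $y_0$. There are finitely many pairs $(\kappa(i'),\chi\theta_{i'})$, so we can choose $i_3<\dots<i_n$ in $A$ above $j$ with the same $\kappa(i_t)$ and the same $\chi\theta_{i_t}=:\vartheta\in\operatorname{Hom}(K,\mathbb T)$. Since $\sum_{t\ge3}x_t=0$, the only color sum over $Q=\{3,\dots,n\}$ is $0$, and (7) gives the first equality in
$$\chi f(y_0)=\chi f\Bigl(y_0+\sum_{t\ge3}x_t^{(i_t)}\Bigr)=\chi\bigl(\theta_i(x)+\theta_j(-x)\bigr)+\vartheta\Bigl(\sum_{t\ge3}x_t\Bigr)=\chi\bigl(\theta_i(x)-\theta_j(x)\bigr).$$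
The second equality is the formula of Step 5 for $F(i,j,i_3,\dots,i_n)$. Here $\theta_i,\theta_j$ do not depend on $\chi$, and $\chi$ was arbitrary. Since characters separate points, $f(x^{(i)}-x^{(j)})=\theta_i(x)-\theta_j(x)$. $\blacksquare$

With this, the proof of Theorem 1 in Section 5 is complete.

## 10. When $\mathbb V_q^\#$ is a retract of $H^\#$

**Proof of Theorem 2.** If $\kappa_q(H)$ is infinite, $\mathbb V_q$ is a direct summand of $H$, and the inclusion and the projection show that $\mathbb V_q^\#$ is homeomorphic to a retract of $H^\#$.

For the converse, suppose that $\kappa_q(H)$ is finite (possibly $0$) and that $f:\mathbb V_q^\#\to H^\#$, $h:H^\#\to\mathbb V_q^\#$ are continuous with $hf=\mathrm{id}$. As in Section 5, Step 1, we may assume $f(0)=0=h(0)$. Write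
$$H=B\oplus\bigoplus_{m\neq q}H_m,\qquad B=\mathbb Z_q^{\kappa_q}\text{ finite},\quad H_m=\mathbb Z_m^{(\kappa_m)} .$$

**Step 1: linearize $f$ and remove the $B$-component.** Proposition 1.1 with $K=\mathbb Z_q$, $x=1$ gives an infinite $A$ with $f(e_i-e_j)=w_i-w_j$ for $i<j$ in $A$, where $w_i=\theta_i(1)$ and so $qw_i=0$. Since $B$ is finite, we may shrink $A$ so that the $B$-component of $w_i$ does not depend on $i$. Subtract it from all $w_i$. Differences do not change, and still $qw_i=0$ because $qB=0$. So we may assume that the $B$-component is $0$.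

**Step 2: write $w_i=pu_i+z_i$ with $p^{k-1}z_i=0$.** The component $w_i^{(m)}\in H_m$ satisfies $qw_i^{(m)}=0$. There are three cases:

* if $p\nmid m$, then $w_i^{(m)}=0$, since it is killed by the coprime numbers $q$ and $m$;
* if $m=p^{k'}$ with $k'>k$, then $w_i^{(m)}\in p^{k'-k}H_m\subseteq pH_m$, since an element of $\mathbb Z_{p^{k'}}$ killed by $p^k$ is a multiple of $p^{k'-k}$;
* if $m=p^{k'}$ with $k'<k$, then $w_i^{(m)}$ is killed by $p^{k'}$, hence by $p^{k-1}$.

The case $k'=k$ has been removed in Step 1. Collecting the components of the second and third kinds, $w_i=pu_i+z_i$ with $u_i,z_i$ in the $p$-primary part of $H$ and $p^{k-1}z_i=0$.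

**Step 3: linearize $h$ above the $w_i$.** Choose $s\ge1$ such that $p^s$ kills the $p$-primary part of $H$, and let $K=\mathbb Z_{p^s}\times\mathbb Z_{p^{k-1}}$ (with $\mathbb Z_1=0$). Let $g:\bigoplus_{i\in A}K\to H$ be the homomorphism with $(1,0)^{(i)}\mapsto u_i$ and $(0,1)^{(i)}\mapsto z_i$; it exists because $p^su_i=0$ and $p^{k-1}z_i=0$. For $x=(p,1)$ we have $g(x^{(i)})=pu_i+z_i=w_i$. The map $hg$ is continuous with $hg(0)=0$, so Proposition 1.1 gives $i<j$ in $A$ and homomorphisms $\theta_i',\theta_j':K\to\mathbb V_q$ with
$$e_i-e_j=hf(e_i-e_j)=h(w_i-w_j)=hg(x^{(i)}-x^{(j)})=\theta_i'(x)-\theta_j'(x).$$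

**Step 4: the contradiction.** We have $\theta_i'(x)=p\,\theta_i'(1,0)+\theta_i'(0,1)$, and $p^{k-1}\theta_i'(0,1)=0$. An element of $\mathbb Z_{p^k}$ killed by $p^{k-1}$ is divisible by $p$, so $\theta_i'(0,1)\in p\mathbb V_q$. Hence $\theta_i'(x)\in p\mathbb V_q$, and likewise $\theta_j'(x)\in p\mathbb V_q$. So $e_i-e_j\in p\mathbb V_q$, which is false. $\blacksquare$

For $q=2$ and $H=\mathbb V_4$ the group $K$ of Step 3 can be taken to be $\mathbb Z_4$, with $x=2$ and all $z_i=0$. This is the argument of Section 5.

## 11. Finite-index subgroups and topological sums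

For a finite set $E$ of prime powers $>1$ put $V_E=\bigoplus_{q\in E}\mathbb V_q$. A countably infinite bounded $G$ is isomorphic to $V_{E(G)}\times B$ with $B$ finite and $E(G)\ne\varnothing$: each infinite $\kappa_m(G)$ is $\aleph_0$, and not all are finite.

**Lemma 11.1.** *If $G$ is bounded and $N\le G$ has finite index, then $E(N)=E(G)$.*

Proof. Write $X[p]=\{y\in X:py=0\}$. For every prime $p$ and $k\ge1$,
$$\kappa_{p^k}(G)=\dim_{\mathbb F_p}\bigl((p^{k-1}G)[p]\,/\,(p^kG)[p]\bigr).$$
It suffices to check this on one cyclic summand. For $\mathbb Z_{p^j}$ the group $(p^{k-1}\mathbb Z_{p^j})[p]$ has order $p$ if $k\le j$ and is $0$ otherwise, and $(p^k\mathbb Z_{p^j})[p]$ has order $p$ if $k<j$ and is $0$ otherwise. So the quotient is nonzero, of order $p$, exactly for $j=k$. Summands of order prime to $p$ contribute nothing.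

Since $p^jN$ has finite index in $p^jG$, $(p^jN)[p]$ has finite index in $(p^jG)[p]$ for all $j$. Put $P=(p^{k-1}G)[p]$, $Q=(p^kG)[p]$, $P'=(p^{k-1}N)[p]$, $Q'=(p^kN)[p]$. Then $P'\le P$ and $Q'\le Q$ have finite index, $Q\le P$ and $Q'\le P'$. So $P/Q$ is finite iff $P/Q'$ is finite (as $Q/Q'$ is finite) iff $P'/Q'$ is finite (as $P/P'$ is finite). Thus $\kappa_{p^k}(G)$ is finite iff $\kappa_{p^k}(N)$ is finite. $\square$

**Proposition 11.2.** *If $G$ is countably infinite and bounded, then $G^\#$ is homeomorphic to the topological sum of $\aleph_0$ copies of $V_{E(G)}^\#$.*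

Proof. **Step 1: $G^\#$ is not compact.** By the Baire category theorem a countable compact Hausdorff space has an isolated point. If $G^\#$ were compact, then, since translations are homeomorphisms, all its points would be isolated. It would be discrete and compact, hence finite, a contradiction.

**Step 2: cut $G$ into infinitely many clopen pieces.** Take an open cover of $G^\#$ without a finite subcover. For each point of the countable set $G$ choose a coset of a finite-index subgroup that contains the point and lies in a member of the cover. This gives a cover $(c_n)_{n<\omega}$ of $G$ by such cosets (with repetitions, if needed), and it has no finite subcover. The sets $c_n\setminus\bigcup_{l<n}c_l$ are pairwise disjoint and clopen, they cover $G$, and infinitely many of them are nonempty. Each is a union of finitely many cosets of one finite-index subgroup, namely the intersection of the subgroups belonging to $c_0,\dots,c_n$. So $G^\#$ is the topological sum of countably infinitely many cosets of finite-index subgroups $N$ (varying with the coset), each homeomorphic to the corresponding $N^\#$.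

**Step 3: identify the pieces.** Each such $N$ is countably infinite and bounded, and $E(N)=E(G)$ by Lemma 11.1, so $N\cong V_{E(G)}\times B_N$ with $B_N$ finite. The $|B_N|$ cosets of $V_{E(G)}$ in it are clopen and homeomorphic to $V_{E(G)}^\#$, so $N^\#$ is the topological sum of $|B_N|$ copies of $V_{E(G)}^\#$. The total number of copies is $\aleph_0$. $\square$

**Proof of Theorem 3(a).** Suppose $G^\#$ is homeomorphic to a retract of $H^\#$ and $q\in E(G)$. Then $\mathbb V_q$ is a direct summand of $G$, so $\mathbb V_q^\#$ is homeomorphic to a retract of $G^\#$, hence of $H^\#$. By Theorem 2, $q\in E(H)$.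

Conversely let $E(G)\subseteq E(H)$. Proposition 11.2 applied to $G$ and to $V_{E(G)}$, which have the same set $E$, shows that both spaces are the sum of $\aleph_0$ copies of $V_{E(G)}^\#$; so $G^\#\cong V_{E(G)}^\#$. Since $\kappa_q(H)$ is infinite for each $q\in E(G)$, $V_{E(G)}$ is a direct summand of $H$. So $V_{E(G)}^\#$, and with it $G^\#$, is homeomorphic to a retract of $H^\#$. $\blacksquare$

**Proof of Theorem 3(b).** (i)⇒(ii) is trivial. (ii)⇒(iii) is (a), applied in both directions. (iii)⇒(iv): both groups contain a finite-index copy of $V_{E(G)}=V_{E(H)}$. (iv)⇒(iii): if $N\le G$ and $M\le H$ are isomorphic and of finite index, then $E(G)=E(N)=E(M)=E(H)$ by Lemma 11.1. (iii)⇒(i): by Proposition 11.2 both $G^\#$ and $H^\#$ are the topological sum of $\aleph_0$ copies of the same space $V_{E(G)}^\#$. $\blacksquare$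

**Remark 11.3.** Since $E(\mathbb V_4)=\{4\}$ and $E(\mathbb V_2\times\mathbb V_4)=\{2,4\}$, Theorem 3(b) again gives $\mathbb V_4^\#\not\cong(\mathbb V_2\times\mathbb V_4)^\#$. Yet each of the two is homeomorphic to a closed subspace of the other, indeed to a subgroup. The embeddings are those of Section 1. Subgroups $N\le G$ carry the topology $N^\#$ and are closed, because for $y\notin N$ a character of $G/N$ that is nonzero at $y+N$ gives a character of $G$ vanishing on $N$ but not at $y$. Moreover $\mathbb V_4^\#$ is homeomorphic to a retract of $(\mathbb V_2\times\mathbb V_4)^\#$, since $\mathbb V_4$ is a direct summand.
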